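\title{Every even integer greater than two is a Pfaffian number}

\begin{abstract}
The Pfaffian number of a graph $G$ is the least number of orientations of $G$ whose signed counts of perfect matchings have a linear combination that counts every perfect matching with coefficient $1$. We show that every even integer $k\ge 4$ is the Pfaffian number of some graph. The graphs are chains of copies of a six-vertex gadget obtained by cutting open one edge of $K_{3,3}$. The main step is a lemma on arbitrary graphs: attaching one gadget at two vertices whose deletion leaves a graph with a perfect matching raises the Pfaffian number by at least $2$. We also obtain, for every even $k\ge4$, bipartite examples with $3k-6$ vertices that become planar after deletion of one vertex, and bipartite examples of maximum degree at most $3$.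
\end{abstract}

\section{Introduction}

\subsection*{The question}

All graphs are finite and simple. Let $G$ be a graph with vertex set $V(G)=\{1,\dots,n\}$ that has a perfect matching, and let $\mathcal M(G)$ be the set of its perfect matchings. Let $D$ be an orientation of $G$ and let $M\in\mathcal M(G)$. Write $M=\{v_1v_2,v_3v_4,\dots,v_{n-1}v_n\}$ with each edge $v_{2i-1}v_{2i}$ oriented from $v_{2i-1}$ to $v_{2i}$. We call $v_1v_2\cdots v_n$ a \emph{word} of $M$. The \emph{sign} of $M$ on $D$ is the sign of the permutation
\[
\pi_D(M)=\begin{pmatrix}1&2&3&4&\cdots&n-1&n\\ v_1&v_2&v_3&v_4&\cdots&v_{n-1}&v_n\end{pmatrix}.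
\]
It does not depend on the order in which the edges are listed, because exchanging two pairs of entries is an even permutation.

These signs are the ones that occur in a Pfaffian. Let $A_D$ be the skew-symmetric matrix whose $(x,y)$ entry is $1$ if $x\to y$ in $D$, $-1$ if $y\to x$, and $0$ if $xy\notin E(G)$. Then
\[
\operatorname{Pf}(A_D)=\sum_{M\in\mathcal M(G)}\operatorname{sgn}(\pi_D(M)),\qquad \operatorname{Pf}(A_D)^2=\det A_D .
\]
If all signs on $D$ are equal, then $|\mathcal M(G)|^2=\det A_D$, so one determinant counts the perfect matchings of $G$. If no such $D$ exists, one can try to combine several orientations.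

Let $\mathbf D=(D_1,\dots,D_k)$ be a $k$-tuple of orientations of $G$ and let $\alpha\in\mathbb R^k$. The pair $(\mathbf D,\alpha)$ is a \emph{Pfaffian $k$-pair}, and $G$ is \emph{$k$-Pfaffian}, if
\begin{equation}\label{eq:pair}
\sum_{i=1}^k\alpha_i\operatorname{sgn}(\pi_{D_i}(M))=1\qquad\text{for all }M\in\mathcal M(G).
\end{equation}
In that case $|\mathcal M(G)|=\sum_i\alpha_i\operatorname{Pf}(A_{D_i})$. The \emph{Pfaffian number} $pf(G)$ is the least $k$ for which $G$ is $k$-Pfaffian, and $G$ is \emph{Pfaffian} if $pf(G)=1$. So $pf(G)$ measures how many Pfaffians are needed to count perfect matchings in this way. If the vertices of a graph have other names, we number them in any way; the choice does not affect the Pfaffian number (Lemma~\ref{lem:char}).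

Which integers occur as Pfaffian numbers? By a theorem of Galluccio and Loebl and of Tesler, a graph that embeds on an orientable surface of genus $g$ has $pf(G)\le4^g$. In particular, planar graphs are Pfaffian. The nonplanar graph $K_{3,3}$ embeds on the torus, and its Pfaffian number is $4$ (Section~\ref{sec:K33}). Norine proved that no graph has Pfaffian number $2$, $3$ or $5$. On the other hand, Miranda and Lucchesi showed that there are graphs with Pfaffian number $6$. This leads to the question, posed in \cite{PG}: \emph{is every even number bigger than $2$ the Pfaffian number of some graph?} We show that it is.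

\subsection*{The graphs and the results}

For $r\ge1$ let $G_r$ be the graph with vertices $v$, $h_1,\dots,h_r$ and $a_l,b_l,x_l^1,x_l^2,x_l^3$ for $1\le l\le r-1$, and with edges
\[
vh_i\ (1\le i\le r),\qquad
h_lx_l^1,\ \ h_{l+1}x_l^2,\ \ h_{l+1}x_l^3,\ \ a_lx_l^p,\ \ b_lx_l^p\quad(1\le l\le r-1,\ p=1,2,3).
\]
Thus $G_1=K_2$. Figure~\ref{fig:G3} shows $G_3$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (4,2.4)--(0,0) (4,2.4)--(4,0) (4,2.4)--(8,0);
\draw (0,0)--(1,0) (4,0)--(5,0);
\draw (1,0)--(2,0.7) (1,0)--(2,-0.7);
\draw (2,0.7)--(3,0.7) (2,0.7)--(3,-0.7) (2,-0.7)--(3,0.7) (2,-0.7)--(3,-0.7);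
\draw (3,0.7)--(4,0) (3,-0.7)--(4,0);
\draw (5,0)--(6,0.7) (5,0)--(6,-0.7);
\draw (6,0.7)--(7,0.7) (6,0.7)--(7,-0.7) (6,-0.7)--(7,0.7) (6,-0.7)--(7,-0.7);
\draw (7,0.7)--(8,0) (7,-0.7)--(8,0);
\fill (4,2.4) circle (2pt) (0,0) circle (2pt) (4,0) circle (2pt) (8,0) circle (2pt);
\fill (1,0) circle (2pt) (2,0.7) circle (2pt) (2,-0.7) circle (2pt) (3,0.7) circle (2pt) (3,-0.7) circle (2pt);
\fill (5,0) circle (2pt) (6,0.7) circle (2pt) (6,-0.7) circle (2pt) (7,0.7) circle (2pt) (7,-0.7) circle (2pt);
\node[above] at (4,2.4) {$v$};
\node[below] at (0,0) {$h_1$};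
\node[below] at (4,-0.05) {$h_2$};
\node[below] at (8,0) {$h_3$};
\node[below] at (1,-0.05) {$x_1^1$};
\node[above] at (2,0.7) {$a_1$};
\node[below] at (2,-0.7) {$b_1$};
\node[above] at (3,0.7) {$x_1^2$};
\node[below] at (3,-0.7) {$x_1^3$};
\node[below] at (5,-0.05) {$x_2^1$};
\node[above] at (6,0.7) {$a_2$};
\node[below] at (6,-0.7) {$b_2$};
\node[above] at (7,0.7) {$x_2^2$};
\node[below] at (7,-0.7) {$x_2^3$};
\end{tikzpicture}
\caption{The graph $G_3$, with $pf(G_3)=6$. Dots are vertices; other crossings of lines are not. In general $G_r$ is a chain of $r-1$ gadgets, the $l$-th joining $h_l$ to $h_{l+1}$, together with a vertex $v$ adjacent to all the $h_i$.}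
\label{fig:G3}
\end{figure}

\begin{theorem}\label{thm:main}
For every $r\ge2$ we have $pf(G_r)=2r$. Hence every even integer $k\ge4$ is the Pfaffian number of some graph. Together with Norine's theorem that $2$ is not a Pfaffian number, this shows that a positive even integer is a Pfaffian number if and only if it is at least $4$.
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $k\ge4$ be even.
\begin{enumerate}
\item[(a)] There is a simple connected bipartite graph $F_k$ with $3k-6$ vertices, $5k-11$ edges and $pf(F_k)=k$, having a vertex whose deletion leaves a planar graph. Moreover $F_4=K_{3,3}$.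
\item[(b)] There is a simple connected bipartite graph of maximum degree at most $3$ with Pfaffian number $k$.
\end{enumerate}
\end{theorem}

For $k=4$ the order $6$ in (a) is least possible: a graph with a perfect matching has even order, and graphs on at most $4$ vertices are planar, hence Pfaffian.

\subsection*{The idea}

A perfect matching of $G_r$ contains exactly one edge $vh_i$. We shall see that the choice of $i$ fixes the behavior of the whole chain: the gadgets to the left of $h_i$ are in one state and those to the right in another. On each of the resulting $r$ classes of matchings one orientation suffices, and the class is singled out by the choice of one edge, which costs a factor of $2$. This gives $pf(G_r)\le2r$ (Section~\ref{sec:Gr}).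

The difficulty is the lower bound: nothing so far prevents a cleverer combination from sharing orientations among the classes. We show that each gadget costs at least two extra orientations, whatever graph it is attached to, as long as both states of the gadget occur in perfect matchings (Lemma~\ref{lem:attach}). The reason is a parity conflict between the two states, and it is already visible in $K_{3,3}$, where we work it out first. The argument does not address which odd numbers are Pfaffian numbers.

\section{Characters}\label{sec:char}

It is convenient to compare all orientations with a fixed one. Fix an orientation $D_0$ of $G$ and put $s_G(M)=\operatorname{sgn}(\pi_{D_0}(M))$. A \emph{character} of $G$ is a function on $\mathcal M(G)$ of the form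
\[
\psi(M)=\prod_{e\in M}t_e,\qquad t_e\in\{\pm1\}\ \text{ for } e\in E(G).
\]
A product of characters is a character. The empty graph has one perfect matching, with sign $+1$.

\begin{lemma}\label{lem:char}
Let $G$ be a graph with a perfect matching. Then $pf(G)$ is the least $k$ such that $s_G$ is a real linear combination of $k$ characters of $G$. This minimum does not depend on $D_0$ or on the numbering of the vertices.
\end{lemma}

\begin{proof}
Reversing an edge $e$ exchanges two entries in the words of the matchings that contain $e$ and changes no other word. So it multiplies the sign of $M$ by $-1$ exactly when $e\in M$. Hence the functions $M\mapsto\operatorname{sgn}(\pi_D(M))$, with $D$ an orientation, are exactly the functions $s_G\psi$ with $\psi$ a character. Since $s_G^2=1$, the condition $\sum_i\alpha_is_G\psi_i=1$ in \eqref{eq:pair} is equivalent to $\sum_i\alpha_i\psi_i=s_G$. Changing $D_0$ multiplies $s_G$ by a character, and renumbering the vertices multiplies it by a constant sign. Since products of characters are characters, neither affects the minimum.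
\end{proof}

The minimum is finite. For an edge $e$ let $\chi_e$ be the character with sign $-1$ on $e$ and $+1$ on all other edges. Then
\begin{equation}\label{eq:ind}
\tfrac12(1-\chi_e)\ \text{ is the indicator function of the condition } e\in M ,
\end{equation}
and the product of these functions over the edges of a perfect matching $M_0$ is the indicator of $M_0$. So the characters span all functions on $\mathcal M(G)$.

\section{The smallest case: \texorpdfstring{$K_{3,3}$}{K33}}\label{sec:K33}

This section is the model for the general argument. Its lemmas are used later; Proposition~\ref{prop:K33} is not, but its proof is the pattern for that of Lemma~\ref{lem:attach}.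

Let $K_{3,3}$ have classes $\{w,a,b\}$ and $\{x_1,x_2,x_3\}$, with all edges directed towards the $x_p$. Its perfect matchings correspond to the set $\Sigma$ of the six bijections $\tau:\{w,a,b\}\to\{1,2,3\}$; the word of the matching is $w\,x_{\tau(w)}\,a\,x_{\tau(a)}\,b\,x_{\tau(b)}$. We write $\tau$ as $(\tau(w),\tau(a),\tau(b))$ and define $\operatorname{sgn}\tau$ by regarding this triple as a permutation of $(1,2,3)$. If we number the vertices in the order $w,x_1,a,x_2,b,x_3$, then $s_{K_{3,3}}(\tau)=\operatorname{sgn}\tau$. The characters of $K_{3,3}$ are the functions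
\[
\theta(\tau)=t_{w,\tau(w)}\,t_{a,\tau(a)}\,t_{b,\tau(b)},
\]
where $t$ is a $3\times3$ array of signs. We call them \emph{local characters}, since later they describe the part of a character that lives on one gadget.

We separate the matchings according to whether they use the edge $wx_1$. Put
\begin{align*}
P&=\{\tau\in\Sigma:\tau(w)=1\}=\{(1,2,3),(1,3,2)\},\\
Q&=\{\tau\in\Sigma:\tau(w)\ne1\}=\{(2,1,3),(2,3,1),(3,1,2),(3,2,1)\}.
\end{align*}
The signs of these permutations, in the order listed, are $+,-$ on $P$ and $-,+,+,-$ on $Q$.

\begin{lemma}[Parity]\label{lem:parity}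
For every local character $\theta$ we have $\prod_{\tau\in P}\theta(\tau)=\prod_{\tau\in Q}\theta(\tau)$. Call this common value $\rho(\theta)\in\{\pm1\}$. If $\rho(\theta)=1$, then $\theta|_P=\pm1_P$, where $1_P$ is the constant function $1$ on $P$; if $\rho(\theta)=-1$, then $\theta|_P=\pm\operatorname{sgn}|_P$. The functions $1_P$ and $\operatorname{sgn}|_P$ are linearly independent.
\end{lemma}

\begin{proof}
Each of the nine entries of $t$ is a factor of $\theta(\tau)$ for exactly two $\tau\in\Sigma$, so $\prod_{\tau\in\Sigma}\theta(\tau)=1$. This gives the first claim. The remaining claims hold because $P$ has two elements and $\operatorname{sgn}$ takes both values on it.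
\end{proof}

Here is the conflict: both $\operatorname{sgn}$ and $-\operatorname{sgn}$ have product $-1$ on $P$ and $+1$ on $Q$. So neither is a local character, and $K_{3,3}$ is not Pfaffian. On each of the two sets alone there is no obstruction.

\begin{lemma}\label{lem:thetas}
There are local characters $\theta_P$ and $\theta_Q$ with $\theta_P=\operatorname{sgn}$ on $P$ and $\theta_Q=\operatorname{sgn}$ on $Q$.
\end{lemma}

\begin{proof}
For $\theta_P$ take $t_{a,3}=-1$ and all other entries $1$; its values on $(1,2,3)$ and $(1,3,2)$ are $+,-$. For $\theta_Q$ take $t_{a,2}=t_{b,3}=-1$ and all other entries $1$. Its values on $(2,1,3)$, $(2,3,1)$, $(3,1,2)$, $(3,2,1)$ are $-,+,+,-$, where the first $-$ comes from $t_{b,3}$ and the last from $t_{a,2}$.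
\end{proof}

To see how expensive the conflict is, we need the geometry of sign vectors on the four-element set $Q$. Use the inner product $\langle y,z\rangle=\frac14\sum_{\tau\in Q}y(\tau)z(\tau)$ on $\mathbb R^Q$.

\begin{lemma}[Two frames]\label{lem:frames}
There are orthonormal bases $\beta_0,\dots,\beta_3$ and $\gamma_0,\dots,\gamma_3$ of $\mathbb R^Q$ such that the vectors in $\{\pm1\}^Q$ with coordinate product $+1$ are $\pm\beta_0,\dots,\pm\beta_3$, those with coordinate product $-1$ are $\pm\gamma_0,\dots,\pm\gamma_3$, and
\[
\langle\beta_c,\gamma_d\rangle=\pm\tfrac12\qquad\text{for all }c,d .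
\]
We may take $\beta_0=\operatorname{sgn}|_Q$.
\end{lemma}

\begin{proof}
There are eight vectors of each kind, forming four pairs $\pm y$. Let $y,z\in\{\pm1\}^Q$. If they have the same coordinate product, the entrywise product $yz$ has $0$, $2$ or $4$ entries $-1$, so $\langle y,z\rangle$ is $1$, $0$ or $-1$, and it is $\pm1$ only if $y=\pm z$. So choosing one vector from each of the four pairs of one kind gives four orthonormal vectors, that is, an orthonormal basis of $\mathbb R^Q$. If $y$ and $z$ have different coordinate products, $yz$ has one or three entries $-1$, so $\langle y,z\rangle=\pm\frac12$. Finally, $\operatorname{sgn}|_Q$ has two entries $-1$, hence product $+1$, and may be chosen as $\beta_0$.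
\end{proof}

So the restriction to $Q$ of a local character $\theta$ is $\pm$ one of the $\beta_c$ if $\rho(\theta)=1$ and $\pm$ one of the $\gamma_d$ if $\rho(\theta)=-1$.

\begin{proposition}\label{prop:K33}
$pf(K_{3,3})=4$.
\end{proposition}

\begin{proof}
\emph{Upper bound.} Let $\chi=\chi_{wx_1}$. By \eqref{eq:ind} and Lemma~\ref{lem:thetas}, $\operatorname{sgn}=\frac12(1-\chi)\theta_P+\frac12(1+\chi)\theta_Q$, a combination of four characters.

\emph{Lower bound.} Let $\operatorname{sgn}=\sum_{j=1}^k\alpha_j\theta_j$ with all $\alpha_j\ne0$, and let $J^{\pm}=\{j:\rho(\theta_j)=\pm1\}$. On $P$ the terms with $j\in J^+$ are nonzero multiples of $1_P$, and those with $j\in J^-$ are nonzero multiples of $\operatorname{sgn}|_P$. By linear independence the former sum to $0$ and the latter to $\operatorname{sgn}|_P$. So $|J^+|\ne1$ and $J^-\ne\emptyset$: characters of negative parity are needed on $P$. But on $Q$ they lie in the wrong frame.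
\begin{itemize}
\item Let $J^-=\{j_0\}$. On $Q$ take the inner product of $\beta_0=\sum_j\alpha_j\theta_j|_Q$ with $\beta_c$, $c=1,2,3$. The left side is $0$, and the term $j_0$ contributes $\pm\frac12\alpha_{j_0}\ne0$. So for each of these three $c$ some $j\in J^+$ has $\theta_j|_Q=\pm\beta_c$, and $k\ge1+3$.
\item Let $|J^-|\ge2$ and $J^+\ne\emptyset$. Then $|J^+|\ge2$ and $k\ge4$.
\item Let $J^+=\emptyset$. On $Q$ the inner product with $\gamma_d$ gives $\pm\frac12$ on the left, so for each $d$ some $j\in J^-$ has $\theta_j|_Q=\pm\gamma_d$. Hence $k\ge4$.\qedhere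
\end{itemize}
\end{proof}

\section{Attaching a gadget}\label{sec:attach}

We now cut open the edge $wx_1$ of $K_{3,3}$ and attach its two ends to a graph $G'$. Let $G'$ be a graph with a perfect matching, and let $v\ne h$ be vertices of $G'$ such that $G'-v-h$ has a perfect matching; $v$ and $h$ need not be adjacent. Let $G=G'[v,h]$ be obtained from $G'$ by adding new vertices $u,a,b,x_1,x_2,x_3$ and the edges
\[
vu,\quad hx_1,\quad ux_2,\quad ux_3,\quad ax_p,\ bx_p\ (p=1,2,3).
\]
The vertex $u$ plays the role of $w$, and the edge $wx_1$ is replaced by the two edges $uv$ and $hx_1$ leading into $G'$. In $G_r$ this is the last gadget: $G_r=G_{r-1}[v,h_{r-1}]$ with $u=h_r$, $a=a_{r-1}$, $b=b_{r-1}$, $x_p=x_{r-1}^p$.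

\medskip\noindent\textbf{Matchings.} Let $M\in\mathcal M(G)$. The vertices $a,b$ are matched to two of the $x_p$; let $x_q$ be the third. Define $\tau\in\Sigma$ by $ax_{\tau(a)},bx_{\tau(b)}\in M$ and $\tau(w)=q$.
\begin{itemize}
\item \emph{First kind.} If $q\in\{2,3\}$, then $x_q$ must be matched to $u$. So $vu\notin M$. Also $hx_1\notin M$, since $x_1$ is matched to $a$ or $b$. Hence $M=M'\cup\{ux_{\tau(w)},ax_{\tau(a)},bx_{\tau(b)}\}$ with $M'\in\mathcal M(G')$ and $\tau\in Q$.
\item \emph{Second kind.} If $q=1$, then $x_1$ must be matched to $h$. Since $x_2,x_3$ are matched to $a,b$, the vertex $u$ is matched to $v$. Hence $M=M''\cup\{vu\}\cup\{hx_{\tau(w)},ax_{\tau(a)},bx_{\tau(b)}\}$ with $M''\in\mathcal M(G'-v-h)$ and $\tau\in P$.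
\end{itemize}
Conversely, all such choices give perfect matchings of $G$. So
\begin{equation}\label{eq:split}
\mathcal M(G)\;\cong\;\bigl(\mathcal M(G')\times Q\bigr)\ \sqcup\ \bigl(\mathcal M(G'-v-h)\times P\bigr).
\end{equation}

\medskip\noindent\textbf{Signs.} Number the vertices of $G'$ first and then the new ones. Let $D_0$ extend an orientation of $G'$, with $v\to u$ and all edges at $x_1,x_2,x_3$ directed towards the $x_p$. Write $s=s_G$ and $s'=s_{G'}$. A matching $(M',\tau)$ of the first kind has the word
\[
(\text{word of }M')\;u\,x_{\tau(w)}\,a\,x_{\tau(a)}\,b\,x_{\tau(b)} .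
\]
The first part contributes $s'(M')$. In the second part a change of $\tau$ only permutes the entries $x_1,x_2,x_3$ among themselves. So there is a constant $\varepsilon\in\{\pm1\}$ with
\begin{equation}\label{eq:first}
s(M',\tau)=\varepsilon\,s'(M')\operatorname{sgn}\tau\qquad(M'\in\mathcal M(G'),\ \tau\in Q).
\end{equation}
A matching $(M'',\tau)$ of the second kind has the word $(\text{word of }M'')\;v\,u\,h\,x_{\tau(w)}\,a\,x_{\tau(a)}\,b\,x_{\tau(b)}$. For fixed $M''$ only the entries $x_p$ move with $\tau$, so
\begin{equation}\label{eq:second}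
s(M'',\tau)=\pm\operatorname{sgn}\tau\qquad(\tau\in P),\ \text{ with a sign } \pm \text{ depending only on } M''.
\end{equation}

\medskip\noindent\textbf{Characters.} Let $\psi$ be a character of $G$ with edge signs $t_e$. Let $\theta$ be the local character with $t_{w,1}=t_{hx_1}$, $t_{w,2}=t_{ux_2}$, $t_{w,3}=t_{ux_3}$, $t_{a,p}=t_{ax_p}$, $t_{b,p}=t_{bx_p}$. Then
\begin{equation}\label{eq:restr}
\psi(M',\tau)=\psi'(M')\,\theta(\tau)\ \ (\tau\in Q),\qquad \psi(M'',\tau)=\psi''(M'')\,\theta(\tau)\ \ (\tau\in P),
\end{equation}
where $\psi'(M')=\prod_{e\in M'}t_e$ is a character of $G'$ and $\psi''(M'')=t_{vu}\prod_{e\in M''}t_e$ is a sign. The same $\theta$ occurs in both formulas; this links the two parts of \eqref{eq:split}.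

\begin{lemma}[Attachment]\label{lem:attach}
Let $G'$ be a graph with a perfect matching and $v\ne h$ vertices of $G'$ such that $G'-v-h$ has a perfect matching. Then
\[
pf(G'[v,h])\ \ge\ \max\{2,pf(G')\}+2 .
\]
\end{lemma}

The proof follows that of Proposition~\ref{prop:K33}. On the first part of \eqref{eq:split} the coefficients $\alpha_j$ become functions $\alpha_j\psi'_j$ on $\mathcal M(G')$. Where the coefficient of $\beta_0$ had to be $1$, it now has to be $\pm s'$, and producing a nonzero multiple of $s'$ takes at least $pf(G')$ characters.

\begin{proof}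
Let $k=pf(G)$ and $s=\sum_{j=1}^k\alpha_j\psi_j$. All $\alpha_j$ are nonzero, by minimality of $k$. Let $\theta_j,\psi_j',\psi_j''$ be obtained from $\psi_j$ as in \eqref{eq:restr}, and let $J^{\pm}=\{j:\rho(\theta_j)=\pm1\}$, so that $k=|J^+|+|J^-|$.

\emph{The second part of \eqref{eq:split}.} Fix one $M''\in\mathcal M(G'-v-h)$. By \eqref{eq:second}, $\sum_j\alpha_j\psi_j''(M'')\,\theta_j|_P=\pm\operatorname{sgn}|_P$. By Lemma~\ref{lem:parity} the terms with $j\in J^-$ are nonzero multiples of $\operatorname{sgn}|_P$ and those with $j\in J^+$ are nonzero multiples of $1_P$. By linear independence the $J^-$-terms sum to $\pm\operatorname{sgn}|_P\ne0$ and the $J^+$-terms sum to $0$. Hence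
\begin{equation}\label{eq:J}
J^-\ne\emptyset,\qquad |J^+|\ne1 .
\end{equation}

\emph{The first part of \eqref{eq:split}.} By \eqref{eq:first} and $\beta_0=\operatorname{sgn}|_Q$, for all $M'\in\mathcal M(G')$,
\begin{equation}\label{eq:vec}
\varepsilon\,s'(M')\,\beta_0=\sum_{j=1}^k\alpha_j\,\psi_j'(M')\,\theta_j|_Q\qquad\text{in }\mathbb R^Q .
\end{equation}
Let $J_c^+$ be the set of $j\in J^+$ with $\theta_j|_Q=\pm\beta_c$, and $J_d^-$ the set of $j\in J^-$ with $\theta_j|_Q=\pm\gamma_d$. These eight sets, some of which may be empty, are disjoint and their union is $\{1,\dots,k\}$. We take inner products of \eqref{eq:vec} with vectors of the two frames. The result is each time an identity between functions on $\mathcal M(G')$, and the signs $\pm$ below do not depend on $M'$.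

\emph{Case 1: $J^-=\{j_0\}$.} For $c=1,2,3$ the inner product with $\beta_c$ gives
\[
0=\sum_{j\in J_c^+}\pm\alpha_j\psi_j'\ \pm\ \tfrac12\alpha_{j_0}\psi_{j_0}' .
\]
The last term vanishes nowhere, so $J_1^+,J_2^+,J_3^+$ are nonempty. For $c=0$ we get
\[
\varepsilon s'=\sum_{j\in J_0^+}\pm\alpha_j\psi_j'\ \pm\ \tfrac12\alpha_{j_0}\psi_{j_0}' ,
\]
so $|J_0^+|+1\ge pf(G')$ by Lemma~\ref{lem:char}. Thus $k\ge1+3+(pf(G')-1)=pf(G')+3$.

\emph{Case 2: $|J^-|\ge2$ and $J_d^-=\emptyset$ for some $d$.} Take the inner product with $\gamma_d$. All terms with $j\in J^-$ vanish, since $\theta_j|_Q$ is $\pm$ another vector of the orthonormal basis $(\gamma_{d'})$, and the left side becomes $\pm\frac12s'$. So $s'$ is a combination of the characters $\psi_j'$, $j\in J^+$, and $|J^+|\ge pf(G')\ge1$. By \eqref{eq:J} even $|J^+|\ge\max\{2,pf(G')\}$. Hence $k\ge\max\{2,pf(G')\}+2$.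

\emph{Case 3: $J_d^-\ne\emptyset$ for all $d$.} Take the inner product with $\gamma_0$. The terms with $j\in J_1^-\cup J_2^-\cup J_3^-$ vanish and the left side is $\pm\frac12s'$. So $|J^+|+|J_0^-|\ge pf(G')$ and
\[
k\ge pf(G')+|J_1^-|+|J_2^-|+|J_3^-|\ge pf(G')+3 .
\]

By \eqref{eq:J} the three cases are exhaustive, and $pf(G')+3\ge\max\{2,pf(G')\}+2$ because $pf(G')\ge1$.
\end{proof}

\begin{remark}
The hypothesis that $G'-v-h$ has a perfect matching is used only for \eqref{eq:J}, but it cannot be dropped. If $\mathcal M(G'-v-h)=\emptyset$, for instance if $v$ and $h$ are opposite vertices of a $4$-cycle $G'$, then $\mathcal M(G)\cong\mathcal M(G')\times Q$ and, by \eqref{eq:first}, $s(M',\tau)=\varepsilon s'(M')\theta_Q(\tau)$. So a representation of $s'$ by characters gives one of $s$ with the same number of terms, and $pf(G)\le pf(G')$.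
\end{remark}

\section{The Pfaffian number of \texorpdfstring{$G_r$}{Gr}}\label{sec:Gr}

The perfect matchings of $G_r$ have a simple description. Orient $G_r$ with $v\to h_i$ for all $i$ and with all edges at the vertices $x_l^p$ directed towards $x_l^p$, fix any numbering of the vertices, and let $s_{G_r}$ be the resulting sign function.

\begin{proposition}\label{prop:chain}
Let $r\ge1$ and $1\le i\le r$. The perfect matchings of $G_r$ containing $vh_i$ correspond bijectively to the tuples
\[
(\tau_1,\dots,\tau_{r-1})\in P^{\,i-1}\times Q^{\,r-i},
\]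
and there is a constant $\varepsilon_i\in\{\pm1\}$ such that the matching $M$ corresponding to $(\tau_1,\dots,\tau_{r-1})$ has $s_{G_r}(M)=\varepsilon_i\prod_{l=1}^{r-1}\operatorname{sgn}\tau_l$.
\end{proposition}

\begin{proof}
Let $M\ni vh_i$ be a perfect matching. For each $l$ the vertices $a_l,b_l$ are matched to two of $x_l^1,x_l^2,x_l^3$. Define $\tau_l\in\Sigma$ by letting $\tau_l(a)$ and $\tau_l(b)$ be the upper indices of the partners of $a_l$ and $b_l$, and $\tau_l(w)$ that of the third vertex. The third vertex is matched to $h_l$ if $\tau_l\in P$ and to $h_{l+1}$ if $\tau_l\in Q$. So each gadget $l$ takes exactly one of $h_l,h_{l+1}$, and together the gadgets take each of the vertices $h_1,\dots,h_r$ other than $h_i$ exactly once.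

If $i>1$, then $h_1$ can only be taken by gadget $1$. Then $h_2$, if $2<i$, can only be taken by gadget $2$, and so on: gadget $l$ takes $h_l$ for all $l<i$. From the other end, if $i<r$, then $h_r$ can only be taken by gadget $r-1$, then $h_{r-1}$, if $i<r-1$, by gadget $r-2$, and so on: gadget $l$ takes $h_{l+1}$ for all $l\ge i$. So $\tau_l\in P$ for $l<i$ and $\tau_l\in Q$ for $l\ge i$. The tuple and $i$ determine $M$. Conversely, every such tuple together with the edge $vh_i$ gives a perfect matching.

Put $w_l=h_l$ for $l<i$ and $w_l=h_{l+1}$ for $l\ge i$. A word of $M$ consists of $v\,h_i$ followed, for $l=1,\dots,r-1$, by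
\[
w_l\,x_l^{\tau_l(w)}\,a_l\,x_l^{\tau_l(a)}\,b_l\,x_l^{\tau_l(b)} .
\]
For fixed $i$ a change of the tuple only permutes, for each $l$, the entries $x_l^1,x_l^2,x_l^3$ among themselves. This gives the sign formula, with $\varepsilon_i$ the sign of the sequence obtained by replacing all $\tau_l$ by $(1,2,3)$; this sequence need not be the word of a matching.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{Lower bound.} We have $pf(G_1)=pf(K_2)=1$ and, for $r\ge2$, $G_r=G_{r-1}[v,h_{r-1}]$. The hypotheses of Lemma~\ref{lem:attach} hold: by Proposition~\ref{prop:chain}, applied to $G_{r-1}$ with $i=r-1$, the graph $G_{r-1}$ has a perfect matching containing $vh_{r-1}$, since $P^{\,r-2}\ne\emptyset$; removing that edge gives a perfect matching of $G_{r-1}-v-h_{r-1}$. Lemma~\ref{lem:attach} gives $pf(G_2)\ge2+2=4$ and then, inductively for $r\ge3$, $pf(G_r)\ge2(r-1)+2=2r$.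

\emph{Upper bound.} For $1\le i\le r$ let $\varphi_i$ be the character of $G_r$ with the following edge signs: $\varepsilon_i$ on $vh_i$ and $+1$ on the other edges at $v$; on the nine edges at $x_l^1,x_l^2,x_l^3$ the signs of an array for $\theta_P$ if $l<i$, and for $\theta_Q$ if $l\ge i$. Here the entries $t_{w,1},t_{w,2},t_{w,3},t_{a,p},t_{b,p}$ are placed on $h_lx_l^1,\,h_{l+1}x_l^2,\,h_{l+1}x_l^3,\,a_lx_l^p,\,b_lx_l^p$. By Lemma~\ref{lem:thetas} and Proposition~\ref{prop:chain}, $\varphi_i(M)=s_{G_r}(M)$ for all perfect matchings $M$ containing $vh_i$. Every perfect matching contains exactly one of the edges $vh_1,\dots,vh_r$. So \eqref{eq:ind}, with $\chi_i=\chi_{vh_i}$, gives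
\[
s_{G_r}=\sum_{i=1}^r\tfrac12(1-\chi_i)\,\varphi_i=\sum_{i=1}^r\bigl(\tfrac12\varphi_i-\tfrac12\chi_i\varphi_i\bigr),
\]
a combination of $2r$ characters. Hence $pf(G_r)\le2r$.

So $pf(G_r)=2r$ for all $r\ge2$, and every even $k\ge4$ is a Pfaffian number. The last statement of the theorem follows with Norine's theorem.
\end{proof}

In particular, Lemma~\ref{lem:attach} holds with equality for $G'=G_{r-1}$, $h=h_{r-1}$ and every $r\ge2$.

\section{Smaller graphs and graphs of maximum degree three}\label{sec:splitting}

The graph $G_2$ is $K_{3,3}$ with one edge replaced by a path of length $3$. To return to $K_{3,3}$, and to lower degrees in general, we use an operation that does not change the Pfaffian number.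

Let $z$ be a vertex of a graph $G$ and let $N(z)=N_1\sqcup N_2$ with $N_1,N_2\ne\emptyset$. The \emph{splitting} $\widehat G$ of $G$ at $z$ is obtained by replacing $z$ by three vertices $z_1,o,z_2$, where $z_c$ is adjacent to the vertices in $N_c$ and to $o$, and $o$ is adjacent only to $z_1$ and $z_2$.

\begin{lemma}[Splitting]\label{lem:split}
If $G$ has a perfect matching, then so has $\widehat G$, and $pf(\widehat G)=pf(G)$.
\end{lemma}

\begin{proof}
In a perfect matching of $\widehat G$ the vertex $o$ is matched to one of $z_1,z_2$, and the other one, $z_c$ say, is matched to a vertex of $N_c$. So there is a bijection $\mathcal M(G)\to\mathcal M(\widehat G)$, $M\mapsto\widehat M$, which replaces the edge $zy\in M$ by $\{z_1y,oz_2\}$ if $y\in N_1$ and by $\{z_2y,oz_1\}$ if $y\in N_2$.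

\emph{Signs agree.} In the numbering of $\widehat G$ put $z_1$ in the place of $z$, and put $o,z_2$ last, in this order. Keep the orientation $D_0$ on the old edges, letting $z_cy$ inherit the direction of $zy$, and orient $z_1\to o\to z_2$. If $y\in N_1$, a word of $\widehat M$ is the word of $M$ with $z$ replaced by $z_1$, followed by $o\,z_2$. So $s_{\widehat G}(\widehat M)=s_G(M)$. If $y\in N_2$, a word of $\widehat M$ is the word of $M$ with $z$ replaced by $z_2$, followed by $z_1\,o$. Exchanging the entries $z_1$ and $z_2$, and then the last two entries, again gives the word of $M$ with $z$ replaced by $z_1$, followed by $o\,z_2$. The two transpositions cancel in the sign, so again $s_{\widehat G}(\widehat M)=s_G(M)$.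

\emph{Characters agree.} Given edge signs $\widehat t$ on $\widehat G$, put $t_{zy}=\widehat t_{z_1y}\,\widehat t_{oz_2}$ for $y\in N_1$, $t_{zy}=\widehat t_{z_2y}\,\widehat t_{oz_1}$ for $y\in N_2$, and $t_e=\widehat t_e$ for all other edges. Since $M$ has exactly one edge at $z$, the two characters agree under the bijection. Conversely, given $t$ on $G$, put $\widehat t_{z_cy}=t_{zy}$ for $y\in N_c$, $\widehat t_{oz_1}=\widehat t_{oz_2}=1$ and $\widehat t_e=t_e$ otherwise. So the same functions are characters, and Lemma~\ref{lem:char} gives the claim.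
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(a)]
Let $k=2r$. In $G_r$ the vertex $h_1$ has exactly the neighbors $v$ and $x_1^1$. Let $F_k$ be obtained from $G_r$ by replacing $v,h_1,x_1^1$ by a single vertex $v^*$ adjacent to $h_2,\dots,h_r,a_1,b_1$. These neighbors are distinct, so $F_k$ is simple, and $G_r$ is the splitting of $F_k$ at $z=v^*$ with $z_1=v$, $o=h_1$, $z_2=x_1^1$, $N_1=\{h_2,\dots,h_r\}$, $N_2=\{a_1,b_1\}$. The bijection in the proof of Lemma~\ref{lem:split} shows that $F_k$ has a perfect matching, and the lemma gives $pf(F_k)=pf(G_r)=2r=k$.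

The graph $G_r$ has $1+r+5(r-1)=6r-4$ vertices and $r+9(r-1)=10r-9$ edges. So $F_k$ has $6r-6=3k-6$ vertices and $10r-11=5k-11$ edges. The graph $G_r$ is bipartite with classes $\{h_i,a_l,b_l\}$ and $\{v,x_l^p\}$. Since $v$ and $x_1^1$ lie in the same class and are merged, $F_k$ is bipartite. The graph $G_r$ is connected, since each gadget is connected to the vertices $h_i$ and these are adjacent to $v$. So $F_k$, which arises from $G_r$ by contracting the edges $vh_1$ and $h_1x_1^1$, is connected. For $r=2$ the classes of $F_4$ are $\{h_2,a_1,b_1\}$ and $\{v^*,x_1^2,x_1^3\}$, and $F_4$ has nine edges, so $F_4=K_{3,3}$.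

It remains to see that $F_k-v^*=G_r-\{v,h_1,x_1^1\}$ is planar. It is a subgraph of $G_r-v$, so we show that the latter is planar. For each $l$ the subgraph of $G_r$ induced by $\{a_l,b_l,h_{l+1},x_l^1,x_l^2,x_l^3\}$ is $K_{3,3}$ minus the edge $h_{l+1}x_l^1$. It is planar: draw the $4$-cycle $a_lx_l^2b_lx_l^3$, put $x_l^1$ inside and join it to $a_l,b_l$, and put $h_{l+1}$ outside and join it to $x_l^2,x_l^3$. The graph $G_r-v$ is obtained by gluing these graphs and the edges $h_lx_l^1$ together in a chain, each time at a single vertex. Gluing two planar graphs at one vertex gives a planar graph, because each can be drawn with that vertex on the outer face. So $G_r-v$ is planar.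
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}(b)]
Let $k=2r$ and start from $G_r$, which is simple, connected and bipartite. While some vertex $z$ has degree $d\ge4$, split it with $|N_1|=2$ and $|N_2|=d-2$. The vertices $z_1,o,z_2$ then have degrees $3$, $2$ and $d-1$, and no other degree changes. So $\sum_y\max(\deg y-3,0)$ drops by $(d-3)-(d-4)=1$, and the process ends with a graph of maximum degree at most $3$. Splitting preserves simplicity and connectedness, and it preserves bipartiteness: put $z_1,z_2$ in the class of $z$ and $o$ in the other class. By Lemma~\ref{lem:split} each graph in the process has a perfect matching, and the Pfaffian number remains $2r=k$.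
\end{proof}

\begin{thebibliography}{1}
\bibitem{PG}
``Pfaffian Graphs'', \texttt{http://www.ime.usp.br/\textasciitilde spschool2016/wp-content/uploads/2016/07/MirandaAlberto.pdf}
\end{thebibliography}
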